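\title{Neighboring block lengths in modules of constant Jordan type}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $p$ and let $E$ be an elementary abelian $p$-group of rank at least $2$. We prove that a $kE$-module of constant Jordan type with blocks of length $i$, where $2\le i\le p-1$, also has blocks of length $i-1$ or $i+1$. The result is deduced from a theorem on pairs of commuting matrices in arbitrary characteristic. We also prove that if some length $j$ does not occur, then the number of blocks longer than $j$ is divisible by $p$. Both proofs construct a regular function on the punctured plane that is homogeneous of negative degree, and hence zero; one uses a determinant, the other a trace. Examples show that the hypotheses cannot be dropped.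
\end{abstract}

\section{Block lengths of modules of constant Jordan type}\label{sec:intro}

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=(\mathbb{Z}/p)^r$ an elementary abelian $p$-group with generators $g_1,\dots,g_r$. Put $x_j=g_j-1$. Then $kE=k[x_1,\dots,x_r]/(x_1^p,\dots,x_r^p)$. For $0\ne\alpha=(\alpha_1,\dots,\alpha_r)\in k^r$ let
\[
X_\alpha=\alpha_1x_1+\dots+\alpha_rx_r\in kE .
\]
Since $X_\alpha^p=\sum_j\alpha_j^px_j^p=0$, the element $X_\alpha$ acts on a finitely generated $kE$-module $M$ as a nilpotent operator with Jordan blocks of lengths between $1$ and $p$. The multiset of these lengths is the \emph{Jordan type} of $X_\alpha$ on $M$; we write $[m]^n$ for $n$ blocks of length $m$. The Jordan type is the isomorphism class of $M$ as a module over $k[t]/(t^p)$, with $t$ acting as $X_\alpha$. The module $M$ has \emph{constant Jordan type} if this class is the same for all $\alpha\ne0$, so that $M$ looks the same in every direction. We then say that $M$ \emph{has blocks of length $j$} if the common type contains at least one block of length $j$.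

For $r=1$ the operators $X_\alpha$ are nonzero scalar multiples of one another. Every module then has constant Jordan type, and every set of lengths occurs. For $r\ge2$ the condition is a real one, and one asks which lengths can appear together. The powers of the radical give the first examples.

\begin{example}\label{ex:radical}
Let $r\ge2$ and let $J=(x_1,\dots,x_r)$ be the radical of $kE$. Fix $\alpha\neq0$ and complete $z_1=X_\alpha$ to a basis $z_1,\dots,z_r$ of the span of $x_1,\dots,x_r$, say $z_s=\sum_jc_{sj}x_j$. In the polynomial ring $z_s^p=\sum_jc_{sj}^px_j^p$, and $\det(c_{sj}^p)=\det(c_{sj})^p\ne0$. So $(x_1^p,\dots,x_r^p)=(z_1^p,\dots,z_r^p)$, and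
\[
kE=k[z_1,\dots,z_r]/(z_1^p,\dots,z_r^p).
\]
The monomials in the $z_s$ with all exponents less than $p$ form a basis of $kE$, and those of degree at least $n$ form a basis of $J^n=(z_1,\dots,z_r)^n$. Let $\mu$ run over the monomials in $z_2,\dots,z_r$ with exponents less than $p$, and let $d$ be the degree of $\mu$. The number of such $\mu$ of degree $d$ does not depend on $\alpha$, and it is positive for $0\le d\le p-1$ because of $z_2^d$.
\begin{enumerate}
\item[(a)] Let $1\le b\le p$. In $kE/J^b$, each $\mu$ with $d<b$ gives one block of $z_1$, with basis $z_1^e\mu$ for $0\le e<b-d$. So $kE/J^b$ has constant Jordan type, and its block lengths are exactly $1,2,\dots,b$.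
\item[(b)] Let $1\le a\le p$ and $n=p-a$. In $J^n$, each $\mu$ gives one block, with basis $z_1^e\mu$ for $\max(0,n-d)\le e\le p-1$, of length $p-\max(0,n-d)$. So $J^{p-a}$ has constant Jordan type, and its block lengths are exactly $a,a+1,\dots,p$. For $r=2$ the monomials $\mu$ are $1,z_2,\dots,z_2^{p-1}$, so there are exactly $p$ blocks.
\end{enumerate}
The extreme cases are $k=kE/J$, with only blocks of length $1$, and $kE=J^0$, with only blocks of length $p$. A direct sum of modules of constant Jordan type has constant Jordan type, and the sets of lengths are united. Hence every set $\{1,\dots,b\}$, every set $\{a,\dots,p\}$, and every union of one of each is the set of block lengths of a module of constant Jordan type.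
\end{example}

In these modules a length strictly between $1$ and $p$ never stands alone. One is led to guess that this always holds, and the statement is posed as a conjecture in \cite{notes}. We prove it.

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $2\le i\le p-1$. If $M$ has constant Jordan type with blocks of length $i$, then $M$ also has blocks of length $i-1$ or $i+1$.
\end{theorem}

Neither alternative can be omitted: $kE/J^i$ has blocks of lengths $i$ and $i-1$ but not $i+1$, and $J^{p-i}$ has blocks of lengths $i$ and $i+1$ but not $i-1$. The modules $k$ and $kE$ show that the range $2\le i\le p-1$ is best possible.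

The group plays no role in the proof; only two commuting operators do. From now on $k$ is an algebraically closed field of any characteristic, $V\ne0$ is a finite-dimensional $k$-vector space, and $X_1,X_2\in\operatorname{End}_k(V)$ satisfy $X_1X_2=X_2X_1$. For $\alpha\in k^2$ put $X_\alpha=\alpha_1X_1+\alpha_2X_2$, and let $U=k^2\setminus\{0\}$. We consider the condition
\begin{itemize}
\item[(C)] for all $\alpha\in U$ the operator $X_\alpha$ is nilpotent with one and the same Jordan type, having $n_m$ blocks of length $m$ for $m\ge1$.
\end{itemize}

\begin{theorem}\label{thm:A}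
Assume \textup{(C)}. Let $i\ge2$ be an integer that is nonzero in $k$. If $n_i>0$, then $n_{i-1}>0$ or $n_{i+1}>0$.
\end{theorem}

\begin{theorem}\label{thm:B}
Assume \textup{(C)}. Let $j\ge1$. If $n_j=0$, then $\sum_{m>j}n_m=0$ in $k$. That is, the number of blocks of length greater than $j$ is divisible by $p$ if $\operatorname{char}k=p>0$, and is zero if $\operatorname{char}k=0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X_1,X_2$ be the actions of $x_1,x_2$ on $V=M$. They commute, and (C) is the constancy of the Jordan type on the vectors $(\alpha_1,\alpha_2,0,\dots,0)\ne0$. Every $i$ with $2\le i\le p-1$ is nonzero in $k$, so Theorem~\ref{thm:A} applies.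
\end{proof}

The same argument, applied to $X_\lambda$ and $X_\mu$ for a basis $\lambda,\mu$ of $L$, shows that it is enough for the Jordan type to be constant on $L\setminus\{0\}$ for a single two-dimensional subspace $L\subseteq k^r$.

In characteristic $0$, Theorem~\ref{thm:B} says that no length is skipped: under (C) the set of block lengths is $\{1,\dots,b\}$ for some $b$. In characteristic $p$ the divisibility cannot be improved: for $r=2$ and $2\le a\le p$ the module $J^{p-a}$ has no block of length $j=a-1$ and exactly $p$ blocks of greater length. The two theorems together restrict the set of lengths of a $kE$-module as follows.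

\begin{corollary}\label{cor:runs}
Let $\operatorname{char}k=p$ and $r\ge2$, let $M\ne0$ be a $kE$-module of constant Jordan type, and let $S\subseteq\{1,\dots,p\}$ be its set of block lengths. Let $\{a,\dots,b\}$ be a maximal run of consecutive integers in $S$.
\begin{enumerate}
\item[(1)] If the run has only one element, it is $\{1\}$ or $\{p\}$.
\item[(2)] If $a\ge2$, the total number of blocks of $M$ with length in the run is divisible by $p$.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (1) is Theorem~\ref{thm:main}. For (2), take $X_1,X_2$ as in its proof. By maximality $n_{a-1}=0$ and $n_{b+1}=0$. Theorem~\ref{thm:B} with $j=a-1$ and with $j=b+1$ shows that $p$ divides $\sum_{m\ge a}n_m$ and $\sum_{m>b+1}n_m$ (the second sum is $0$ if $b\ge p-1$). The difference of the two sums is $n_a+\dots+n_b$.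
\end{proof}

We do not decide which sets $\{a,\dots,b\}$ with $2\le a<b\le p-1$ occur as maximal runs for $kE$-modules; the corollary gives only a necessary condition on the number of blocks.

The method is to divide $X_1$ by $X_\alpha$. Section~\ref{sec:two} does this for the type $[2]^n$. Sections~\ref{sec:cent} and~\ref{sec:plane} make sense of the quotient in general and reduce both theorems to one question: which polynomials in the entries of the quotient are independent of the Jordan basis? A trace answers it for Theorem~\ref{thm:B} (Section~\ref{sec:trace}) and a determinant for Theorem~\ref{thm:A} (Section~\ref{sec:det}). Section~\ref{sec:hyp} tests the hypotheses.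

\section{The type $[2]^n$}\label{sec:two}

The smallest case of Theorem~\ref{thm:A} says: if $\operatorname{char}k\ne2$, the type in (C) is not $[2]^n$ with $n\ge1$. Suppose that it is.

We have $X_1^2=X_2^2=0$ and $(X_1+X_2)^2=0$, so $2X_1X_2=0$ by commutativity, and $X_1X_2=0$ because $2\ne0$ in $k$. Hence $X_\alpha X_\beta=0$ for all $\alpha,\beta$. For an operator of type $[2]^n$ the kernel and the image coincide and have dimension $n$. From $X_\alpha X_\beta=0$ we get $\operatorname{Im}X_\beta\subseteq\operatorname{Ker}X_\alpha=\operatorname{Im}X_\alpha$, so all these subspaces equal one subspace $K$. Fix a basis of $K$ and vectors $v_1,\dots,v_n$ that lift a basis of $V/K$. The isomorphism $V/K\to K$ induced by $X_\alpha$ has a matrix of the form $A_\alpha=\alpha_1A_1+\alpha_2A_2$, invertible for all $\alpha\in U$. But $\det(tA_1+A_2)$ is a polynomial in $t$ of degree $n\ge1$, with leading coefficient $\det A_1\ne0$, and it has a root in $k$. This is a contradiction.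

In general the kernels and images of the powers of $X_\alpha$ move with $\alpha$, and there is no fixed pair of spaces between which $X_\alpha$ is an isomorphism. So we restate the last step in a form that refers to one $\alpha$ at a time. Put $B(\alpha)=A_\alpha^{-1}A_1$. This matrix is the quotient of $X_1$ by $X_\alpha$, in the sense that
\begin{equation}\label{eq:quotient}
X_1v_l=\sum_{l'}B(\alpha)_{l'l}\,X_\alpha v_{l'} .
\end{equation}
The function $\delta(\alpha)=\det B(\alpha)=\det A_1/\det A_\alpha$ has three properties. It is a rational function without poles on $U$; it satisfies $\delta(c\alpha)=c^{-n}\delta(\alpha)$; and $\delta(1,0)=1$. Lemma~\ref{lem:neg} below says that the first two properties force $\delta=0$.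

Equation~\eqref{eq:quotient} suggests the general definition: expand $X_1v_l$ in a Jordan basis of $X_\alpha$ and read off the coefficients of the vectors $X_\alpha v_{l'}$. The difficulty is that these coefficients depend on the Jordan basis. The next section determines how.

\section{Operators that commute with a nilpotent operator}\label{sec:cent}

Let $\theta$ be a nilpotent operator on $V$ with $n_m$ blocks of length $m$. A \emph{frame} for $\theta$ is a family $v=(v_{m,l})$, with $m\ge1$ and $1\le l\le n_m$, such that $\theta^mv_{m,l}=0$ and the vectors $\theta^ev_{m,l}$ with $0\le e<m$ form a basis of $V$. Thus a frame is a choice of generators for the blocks of a Jordan basis, and frames exist by the Jordan normal form.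

Let $C(\theta)$ be the algebra of endomorphisms of $V$ that commute with $\theta$. An element $f\in C(\theta)$ is determined by its values on a frame. Write
\begin{equation}\label{eq:expand}
f(v_{m,l})=\sum_{q}\ \sum_{l'=1}^{n_q}\ \sum_{0\le e<q}\bigl(f^{(e)}_{qm}\bigr)_{l'l}\;\theta^ev_{q,l'} .
\end{equation}
The \emph{coefficient} $f^{(e)}_{qm}$ is an $n_q\times n_m$ matrix that depends linearly on $f$. It records how $f$ maps blocks of length $m$ to blocks of length $q$, at order $e$ in $\theta$. We put $f^{(e)}_{qm}=0$ for $e\ge q$. A product $f^{(e')}_{qu}g^{(e'')}_{um}$ with $n_u=0$ is the zero matrix. In this notation the matrix $B(\alpha)$ of \eqref{eq:quotient} is $(X_1)^{(1)}_{22}$ for $\theta=X_\alpha$.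

\begin{lemma}\label{lem:mult}
Fix a frame and let $f,g\in C(\theta)$.
\begin{enumerate}
\item[(a)] $f^{(e)}_{qm}=0$ if $e<q-m$.
\item[(b)] For $0\le e<q$,
\[
(fg)^{(e)}_{qm}=\sum_u\ \sum_{e'+e''=e}f^{(e')}_{qu}\,g^{(e'')}_{um}.
\]
\item[(c)] For $m\ge1$,
\begin{equation}\label{eq:zero}
(fg)^{(0)}_{mm}=f^{(0)}_{mm}\,g^{(0)}_{mm},
\end{equation}
and for $m\ge2$,
\begin{equation}\label{eq:one}
(fg)^{(1)}_{mm}=f^{(0)}_{mm}g^{(1)}_{mm}+f^{(1)}_{mm}g^{(0)}_{mm}+f^{(0)}_{m,m+1}\,g^{(1)}_{m+1,m}+f^{(1)}_{m,m-1}\,g^{(0)}_{m-1,m}.
\end{equation}
\end{enumerate}
\end{lemma}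

\begin{proof}
(a) Apply $\theta^m$ to \eqref{eq:expand}. The left side becomes $f(\theta^mv_{m,l})=0$. On the right, the vectors $\theta^{e+m}v_{q,l'}$ with $e+m<q$ are distinct basis vectors and the others vanish. So the coefficients with $e+m<q$ are zero.

(b) Expand $g(v_{m,l})$ in the vectors $\theta^{e''}v_{u,l''}$ and apply $f$. We have $f(\theta^{e''}v_{u,l''})=\theta^{e''}f(v_{u,l''})$. Expanding $f(v_{u,l''})$ in the vectors $\theta^{e'}v_{q,l'}$ and collecting the terms $\theta^ev_{q,l'}$ gives the formula.

(c) Take $q=m$ in (b). By (a), the term $f^{(e')}_{mu}g^{(e'')}_{um}$ vanishes unless $e'\ge m-u$ and $e''\ge u-m$, that is, unless $m-e'\le u\le m+e''$. For $(e',e'')=(0,0)$ this leaves $u=m$. For $(0,1)$ it leaves $u\in\{m,m+1\}$, and for $(1,0)$ it leaves $u\in\{m-1,m\}$.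
\end{proof}

Part (a) says that a map to shorter blocks is unconstrained, while a map from length $m$ up to length $q$ is divisible by $\theta^{q-m}$. A round trip from length $m$ to length $u$ and back therefore has order at least $|u-m|$. At order $0$ the blocks of length $m$ see only themselves, and at order $1$ they see only the lengths $m\pm1$. This is the source of the neighbors $i\pm1$ in Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:frames}
Let $v$ be a frame for $\theta$ and let $f\in C(\theta)$.
\begin{enumerate}
\item[(a)] If $v'$ is another frame for $\theta$, there is an invertible $h\in C(\theta)$ such that the coefficients of $f$ in $v'$ are the coefficients of $h^{-1}fh$ in $v$.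
\item[(b)] If $h\in C(\theta)$ is invertible, then $h^{(0)}_{mm}$ is invertible with inverse $(h^{-1})^{(0)}_{mm}$.
\item[(c)] For $c\in k^*$ the family $v$ is also a frame for $c\theta$, and the coefficients of $f$ with respect to $(c\theta,v)$ are $c^{-e}f^{(e)}_{qm}$.
\item[(d)] $\theta^{(1)}_{mm}=I$ for $m\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Define $h$ by $h(\theta^ev_{m,l})=\theta^ev'_{m,l}$ for $0\le e<m$. It maps a basis to a basis, and it commutes with $\theta$ because $\theta^mv_{m,l}=0=\theta^mv'_{m,l}$. Applying $h^{-1}$ to the expansion of $f(v'_{m,l})=fh(v_{m,l})$ in $v'$ gives the expansion of $h^{-1}fh(v_{m,l})$ in $v$, with the same coefficients. (b) The identity map has $\mathrm{id}^{(0)}_{mm}=I$; apply \eqref{eq:zero} to $h^{-1}h$. (c) Substitute $\theta^e=c^{-e}(c\theta)^e$ in \eqref{eq:expand}. (d) For $m\ge2$ the vector $\theta v_{m,l}$ is itself a basis vector.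
\end{proof}

The following example shows how a neighboring length spoils the first-order coefficient.

\begin{example}\label{ex:neighbor}
Let $V=k[x_1,x_2]/(x_1,x_2)^2$, with $X_1,X_2$ the multiplications by $x_1,x_2$. Condition (C) holds with type $[2]+[1]$. Let $\alpha_1\alpha_2\ne0$ and $\theta=X_\alpha$. Both $(v_{2,1},v_{1,1})=(1,x_2)$ and $(v'_{2,1},v'_{1,1})=(1,x_1)$ are frames. In the first, $X_1v_{2,1}=\alpha_1^{-1}\theta v_{2,1}-\alpha_1^{-1}\alpha_2v_{1,1}$, so $(X_1)^{(1)}_{22}=\alpha_1^{-1}$. In the second, $X_1v'_{2,1}=v'_{1,1}$, so $(X_1)^{(1)}_{22}=0$.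
\end{example}

\section{Functions and frames on the punctured plane}\label{sec:plane}

We now let $\alpha$ vary. Let $t_1,t_2$ be the coordinates on $k^2$, and give $k^2$ the Zariski topology. We use two standard facts: any two nonempty open sets meet, and a polynomial that vanishes on a nonempty open set is zero. A function $\varphi\colon U\to k$ is \emph{regular} if every point of $U$ has an open neighborhood on which $\varphi=F/G$, with polynomials $F,G\in k[t_1,t_2]$ and $G$ without zeros on that neighborhood.

\begin{lemma}\label{lem:neg}
Let $\varphi$ be a regular function on $U$ and let $d\ge1$. If $\varphi(c\alpha)=c^{-d}\varphi(\alpha)$ for all $c\in k^*$ and $\alpha\in U$, then $\varphi=0$.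
\end{lemma}

\begin{proof}
We first show that $\varphi$ is a polynomial. Write $\varphi=F/G$ on some nonempty open set, with $F,G$ coprime. Let $\alpha_0\in U$ and write $\varphi=F'/G'$ near $\alpha_0$, with $G'(\alpha_0)\ne0$. Then $FG'=F'G$ on a nonempty open set, hence in $k[t_1,t_2]$. By unique factorization $G$ divides $G'$, so $G(\alpha_0)\ne0$ and $\varphi(\alpha_0)=F(\alpha_0)/G(\alpha_0)$. Thus $G$ has no zero on $U$. Suppose that $G$ is not constant, say of positive degree in $t_1$ with leading coefficient $\gamma(t_2)$. Choose $s\in k^*$ with $\gamma(s)\ne0$. Since $k$ is algebraically closed, $G(t_1,s)$ has a root, and this gives a zero of $G$ on $U$. So $G$ is constant, and we may take $G=1$.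

Write $F=\sum_{m\ge0}F_m$ with $F_m$ homogeneous of degree $m$, and fix $\alpha\in U$. The hypothesis says that the polynomial $\sum_mF_m(\alpha)c^{m+d}-F(\alpha)$ in $c$ vanishes on the infinite set $k^*$. So all its coefficients vanish. Its constant term is $-F(\alpha)$, because $m+d>0$.
\end{proof}

In geometric terms, the functions in the lemma are the global sections of the line bundle $\mathcal{O}(-d)$ on the projective line.

To produce regular functions from coefficients, we need frames that depend regularly on $\alpha$, at least locally. This is where the constancy of the Jordan type enters. For a polynomial $g\ne0$ with $g(0)=0$ let $W=\{\alpha: g(\alpha)\ne0\}\subseteq U$ and $R=k[t_1,t_2][1/g]$; we call $W$ a \emph{principal open set} with ring $R$. Elements of $V_R=V\otimes_kR$ are $V$-valued functions $\alpha\mapsto w(\alpha)$ on $W$, and an element that vanishes at every point of $W$ is zero. The $R$-linear operator $\Theta=t_1X_1+t_2X_2$ on $V_R$ satisfies $(\Theta w)(\alpha)=X_\alpha w(\alpha)$, and it commutes with $X_1$ and $X_2$.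

\begin{lemma}[Local frames]\label{lem:local}
Assume \textup{(C)}. Every $\alpha_0\in U$ lies in a principal open set $W$, with ring $R$, for which there are $v_{m,l}\in V_R$ $(m\ge1,\ 1\le l\le n_m)$ such that $\Theta^mv_{m,l}=0$ and the elements $\Theta^ev_{m,l}$ with $0\le e<m$ form an $R$-basis of $V_R$. For each $\alpha\in W$ the family $v(\alpha)=(v_{m,l}(\alpha))$ is a frame for $X_\alpha$.
\end{lemma}

\begin{proof}
The rank of $X_\alpha^m$ is $\rho=\sum_{q>m}(q-m)n_q$, which does not depend on $\alpha\in U$. We claim that every $w\in\operatorname{Ker}X_{\alpha_0}^m$ is the value at $\alpha_0$ of an element of $\operatorname{Ker}\Theta^m$ over some principal open set. This is the standard fact that the kernel of a map of constant rank is a subbundle (cf.\ \cite[Ex.~II.5.8]{hartshorne}); here is the computation. Let $A$ be the matrix of $\Theta^m$ in a basis of $V$. Order the rows and the columns so that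
\[
A=\begin{pmatrix}A_{11}&A_{12}\\A_{21}&A_{22}\end{pmatrix}
\]
with $A_{11}$ of size $\rho\times\rho$ and $\det A_{11}(\alpha_0)\ne0$. Choose $s\in\{1,2\}$ with $t_s(\alpha_0)\ne0$ and let $g=t_s\det A_{11}$. Split $w=(w',w'')$ according to the columns and put $\tilde w=(-A_{11}^{-1}A_{12}w'',w'')\in V_R$. The first $\rho$ entries of $A\tilde w$ are zero. At each $\alpha\in W$ the first $\rho$ rows of $A(\alpha)$ are independent and the rank is $\rho$, so the other rows are combinations of them. Hence $A(\alpha)\tilde w(\alpha)=0$ for all $\alpha\in W$, and $A\tilde w=0$. At $\alpha_0$ we have $A_{11}w'+A_{12}w''=0$, which gives $\tilde w(\alpha_0)=w$.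

Apply the claim to each vector of a frame for $X_{\alpha_0}$, and let $g$ be the product of the finitely many polynomials that arise. This gives $v_{m,l}\in V_R$ with $\Theta^mv_{m,l}=0$. Let $D\in R$ be the determinant of the $\dim V$ elements $\Theta^ev_{m,l}$ with respect to a basis of $V$. Then $D(\alpha_0)\ne0$. Replace $g$ by its product with a numerator of $D$. Now $D$ is a unit of $R$ and has no zero on $W$, and both assertions follow.
\end{proof}

Since $X_1$ commutes with $X_2$, it lies in $C(X_\alpha)$ for every $\alpha$. For $\alpha\in U$, a frame $v$ for $X_\alpha$, and $m\ge2$, let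
\[
B_m(\alpha,v)=(X_1)^{(1)}_{mm},
\]
computed with $\theta=X_\alpha$ in the frame $v$. The next proposition is the argument of Section~\ref{sec:two} in general form.

\begin{proposition}\label{prop:vanish}
Assume \textup{(C)}. Let $\Phi$ be a polynomial, homogeneous of degree $d\ge1$, in the entries of a family $(Y_m)_{m\ge2}$ of square matrices of sizes $n_m$. Suppose that for every $\alpha\in U$ the value $\Phi\bigl((B_m(\alpha,v))_{m}\bigr)$ is the same for all frames $v$ for $X_\alpha$. Then $\Phi$ vanishes at the family of identity matrices.
\end{proposition}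

\begin{proof}
Let $\varphi(\alpha)$ be the common value.

\emph{The function $\varphi$ is regular on $U$.} Take $W$, $R$ and $v_{m,l}$ as in Lemma~\ref{lem:local}, and expand $X_1v_{m,l}$ in the $R$-basis $\Theta^ev_{q,l'}$. The coefficients lie in $R$. Evaluating at $\alpha\in W$ gives the expansion \eqref{eq:expand} of $X_1$ in the frame $v(\alpha)$. So the entries of $B_m(\alpha,v(\alpha))$ are given on $W$ by elements of $R$, and the same holds for $\varphi$. Frame independence is what makes these local expressions describe one function on $U$.

\emph{The function $\varphi$ is homogeneous of degree $-d$.} We have $X_{c\alpha}=cX_\alpha$, so Lemma~\ref{lem:frames}(c) gives $B_m(c\alpha,v)=c^{-1}B_m(\alpha,v)$, and $\varphi(c\alpha)=c^{-d}\varphi(\alpha)$.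

By Lemma~\ref{lem:neg}, $\varphi=0$. At $\alpha=(1,0)$ we have $X_\alpha=X_1$, so $B_m(\alpha,v)=I$ for all $m\ge2$ by Lemma~\ref{lem:frames}(d).
\end{proof}

\section{A trace above a missing length}\label{sec:trace}

By Lemma~\ref{lem:frames}(a), a change of frame conjugates $X_1$ inside $C(X_\alpha)$. A linear form $\tau$ on $C(\theta)$ with $\tau(fg)=\tau(gf)$ is invariant under conjugation, so we look for such a form. The first candidate, $\operatorname{tr}f^{(1)}_{mm}$ for a single $m$, fails because of the last two terms of \eqref{eq:one}. These terms describe round trips between lengths $u$ and $u+1$, and each such pair of lengths contributes once for $m=u$ and once for $m=u+1$. The two contributions are exchanged when $f$ and $g$ are. So we sum over all $m>j$. Only the pair $(j,j+1)$ is then counted once, and it contributes nothing if $n_j=0$. The sum cannot be extended to all $m\ge1$, since blocks of length $1$ have no first-order coefficient; Example~\ref{ex:neighbor} is the case $j=1$, $n_1\ne0$.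

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $n_j=0$ with $j\ge1$. Fix $\alpha\in U$, put $\theta=X_\alpha$, and fix a frame $v$. For $f\in C(\theta)$ let
\[
\tau(f)=\sum_{m>j}\operatorname{tr}f^{(1)}_{mm},
\]
where all $m$ are at least $2$. We claim that $\tau(fg)=\tau(gf)$. By \eqref{eq:one}, $\tau(fg)=T(f,g)+S(f,g)$ with
\begin{align*}
T(f,g)&=\sum_{m>j}\operatorname{tr}\bigl(f^{(0)}_{mm}g^{(1)}_{mm}+f^{(1)}_{mm}g^{(0)}_{mm}\bigr),\\
S(f,g)&=\sum_{m>j}\operatorname{tr}\bigl(f^{(0)}_{m,m+1}\,g^{(1)}_{m+1,m}\bigr)+\sum_{m>j}\operatorname{tr}\bigl(f^{(1)}_{m,m-1}\,g^{(0)}_{m-1,m}\bigr).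
\end{align*}
In the last sum the term $m=j+1$ is zero because $n_j=0$. Substituting $m=u+1$ in the remaining terms gives
\[
S(f,g)=\sum_{u>j}\Bigl[\operatorname{tr}\bigl(f^{(0)}_{u,u+1}\,g^{(1)}_{u+1,u}\bigr)+\operatorname{tr}\bigl(f^{(1)}_{u+1,u}\,g^{(0)}_{u,u+1}\bigr)\Bigr].
\]
Recall that $\operatorname{tr}(PQ)=\operatorname{tr}(QP)$ for rectangular matrices $P,Q$ for which both products are defined. Exchanging $f$ and $g$ therefore exchanges the two terms in each summand of $S$ and in each summand of $T$. This proves the claim.

Consequently $\tau(h^{-1}X_1h)=\tau(X_1hh^{-1})=\tau(X_1)$ for every invertible $h\in C(\theta)$. By Lemma~\ref{lem:frames}(a), $\sum_{m>j}\operatorname{tr}B_m(\alpha,v)$ does not depend on $v$. Proposition~\ref{prop:vanish} with $\Phi=\sum_{m>j}\operatorname{tr}Y_m$ and $d=1$ gives $\sum_{m>j}n_m=0$ in $k$.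
\end{proof}

\section{A determinant at an isolated length}\label{sec:det}

Suppose that $i\ge2$ and $n_{i-1}=n_{i+1}=0$. Theorem~\ref{thm:B} with $j=i-1$ and $j=i+1$ gives $n_i=0$ in $k$. In characteristic $0$ this is Theorem~\ref{thm:A}, but in characteristic $p$ it says only that $p$ divides $n_i$. We need a polynomial $\Phi$ whose value at the identity matrix is nonzero in $k$ whatever the size, and Section~\ref{sec:two} suggests $\Phi=\det Y_i$. The determinant is invariant under conjugation of matrices. However, \eqref{eq:one} shows that $(h^{-1}X_1h)^{(1)}_{ii}$ differs from a conjugate of $(X_1)^{(1)}_{ii}$ by terms that contain $(X_1)^{(0)}_{ii}$, and these terms can change the determinant.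

\begin{example}\label{ex:char2}
Let $\operatorname{char}k=2$ and $V=k[x_1,x_2]/(x_1^2,x_2^2)$, of type $[2]^2$ by Example~\ref{ex:radical}(b). Let $\alpha_1\alpha_2\ne0$ and $\theta=X_\alpha$. In the frame $(v_{2,1},v_{2,2})=(1,x_2)$ we have $X_1v_{2,1}=\alpha_1^{-1}\theta v_{2,1}-\alpha_1^{-1}\alpha_2v_{2,2}$ and $X_1v_{2,2}=\alpha_1^{-1}\theta v_{2,2}$. So $(X_1)^{(0)}_{22}\ne0$ and $B_2=\alpha_1^{-1}I$. In the frame $(1,x_1)$ we have $X_1v'_{2,1}=v'_{2,2}$ and $X_1v'_{2,2}=0$, so $B_2=0$. The traces agree, since $2=0$ in $k$, but the determinants are $\alpha_1^{-2}$ and $0$.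
\end{example}

So we must show that $(X_1)^{(0)}_{ii}=0$ when $i\ne0$ in $k$. In Section~\ref{sec:two} the corresponding statement was $X_\alpha X_1=0$, and it came from the identity $2\Theta X_1=0$, which is the derivative of $\Theta^2=0$ with respect to $t_1$. In general $\Theta^i$ kills only the generators $v_{i,l}$, which move with $\alpha$, and we differentiate the relation $\Theta^iv_{i,l}=0$.

\begin{lemma}\label{lem:deriv}
Assume \textup{(C)} and let $i\ge1$ be nonzero in $k$. Then $(X_1)^{(0)}_{ii}=0$ for every $\alpha\in U$ and every frame for $X_\alpha$.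
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:frames}(a),(b) and \eqref{eq:zero}, a change of frame conjugates $(X_1)^{(0)}_{ii}$ by the invertible matrix $h^{(0)}_{ii}$. So it suffices to treat one frame at each point, and we use the frames $v(\alpha)$ of Lemma~\ref{lem:local} on a principal open set $W$ with ring $R$.

The derivation $\partial=\partial/\partial t_1$ extends to $R$ by the quotient rule, and it acts on $V_R=V\otimes_kR$ through the second factor. For $w\in V_R$ the product rule gives $\partial(\Theta w)=X_1w+\Theta\,\partial w$. By induction on $n\ge1$,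
\[
\partial(\Theta^nw)=n\,\Theta^{n-1}X_1w+\Theta^n\,\partial w ;
\]
in the inductive step, $\partial(\Theta\cdot\Theta^{n}w)=X_1\Theta^{n}w+\Theta\,\partial(\Theta^{n}w)$ and $X_1\Theta^{n}=\Theta^{n}X_1$. Taking $n=i$ and $w=v_{i,l}$, we obtain
\begin{equation}\label{eq:deriv}
i\,\Theta^{i-1}X_1v_{i,l}=-\Theta^i\,\partial v_{i,l}.
\end{equation}
Compare the coefficients of the basis element $\Theta^{i-1}v_{i,l'}$. The image of $\Theta^i$ is spanned by the $\Theta^ev_{q,l''}$ with $i\le e<q$, so the coefficient on the right of \eqref{eq:deriv} is $0$. On the left, $\Theta^{i-1}$ sends $\Theta^ev_{q,l''}$ to $\Theta^{e+i-1}v_{q,l''}$, which is $0$ or a basis element, and it equals $\Theta^{i-1}v_{i,l'}$ only for $e=0$, $q=i$, $l''=l'$. So the coefficient on the left is $i$ times the coefficient of $v_{i,l'}$ in $X_1v_{i,l}$. Since $i$ is invertible in $k$, the latter coefficient is $0$ in $R$. Its value at $\alpha\in W$ is the $(l',l)$ entry of $(X_1)^{(0)}_{ii}$ in the frame $v(\alpha)$.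
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $n_i>0$ and $n_{i-1}=n_{i+1}=0$, where $i\ge2$ is nonzero in $k$. Fix $\alpha\in U$ and a frame $v$ for $\theta=X_\alpha$. For $f\in C(\theta)$ abbreviate $f_0=f^{(0)}_{ii}$ and $f_1=f^{(1)}_{ii}$; the second is defined because $i\ge2$. Since $n_{i\pm1}=0$, formulas \eqref{eq:zero} and \eqref{eq:one} read
\[
(fg)_0=f_0g_0,\qquad (fg)_1=f_0g_1+f_1g_0 .
\]
Let $h\in C(\theta)$ be invertible and let $B=(X_1)_1=B_i(\alpha,v)$. By Lemma~\ref{lem:deriv}, $(X_1)_0=0$. Hence $(X_1h)_0=0$ and $(X_1h)_1=Bh_0$, and then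
\[
(h^{-1}X_1h)_1=(h^{-1})_0(X_1h)_1+(h^{-1})_1(X_1h)_0=h_0^{-1}Bh_0
\]
by Lemma~\ref{lem:frames}(b). With Lemma~\ref{lem:frames}(a) it follows that $\det B_i(\alpha,v)$ does not depend on $v$. Proposition~\ref{prop:vanish} with $\Phi=\det Y_i$, homogeneous of degree $d=n_i\ge1$, gives $\det I=0$ in $k$. This is a contradiction.
\end{proof}

\section{The hypotheses}\label{sec:hyp}

Each hypothesis of Theorem~\ref{thm:A} is used at a definite point of the proof, and each is needed.

\begin{example}[The condition $i\ne0$ in $k$]\label{ex:pm}
This condition is used only in Lemma~\ref{lem:deriv}. It is necessary for every $i$. Let $\operatorname{char}k=p$ and $i=pm$ with $m\ge1$, let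
\[
V=k[x_1,x_2]/(x_1^p,x_2^p)^m ,
\]
and let $X_1,X_2$ be the multiplications by $x_1,x_2$. Given $\alpha\ne0$, put $z=\alpha_1x_1+\alpha_2x_2$ and choose a linear form $y$ independent of $z$. As in Example~\ref{ex:radical}, $(x_1^p,x_2^p)=(z^p,y^p)$. The $m$-th power of this ideal is generated by the monomials $z^{ps}y^{pt}$ with $s+t=m$. A monomial $z^ey^f$ is divisible by one of them exactly when $\lfloor e/p\rfloor+\lfloor f/p\rfloor\ge m$. So $V$ has the basis $z^ey^f$ with $\lfloor e/p\rfloor+\lfloor f/p\rfloor<m$. For each $d$ with $0\le d<m$ and each of the $p$ exponents $f$ with $\lfloor f/p\rfloor=d$ there is one block of $z$, with basis $z^ey^f$ for $0\le e<p(m-d)$. Thus (C) holds, and the block lengths are exactly $p,2p,\dots,pm$, each with multiplicity $p$. There are blocks of length $i=pm$, and none of length $i\pm1$.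
\end{example}

\begin{example}[Commutativity]\label{ex:noncomm}
Commutativity puts $X_1$ in the centralizer of $X_\alpha$, so that Section~\ref{sec:cent} applies to it, and it is used again in \eqref{eq:deriv}. Consider
\[
X_\alpha=\begin{pmatrix}0&\alpha_1&0\\ \alpha_2&0&\alpha_1\\0&-\alpha_2&0\end{pmatrix}.
\]
Expanding along the first row, $\det(T-X_\alpha)=T(T^2+\alpha_1\alpha_2)-\alpha_1\alpha_2T=T^3$. The upper right and lower left $2\times2$ minors of $X_\alpha$ are $\alpha_1^2$ and $-\alpha_2^2$, so the rank is $2$ for $\alpha\ne0$. Hence $X_\alpha$ is a single block of length $3$ for all $\alpha\in U$. The conclusion of Theorem~\ref{thm:B} fails for $j=2$ in every characteristic, and that of Theorem~\ref{thm:A} fails for $i=3$ if $\operatorname{char}k\ne3$.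
\end{example}

\begin{example}[Two parameters and an algebraically closed field]\label{ex:field}
These two assumptions are used in Lemma~\ref{lem:neg}, to find a zero on $U$ of a nonconstant polynomial $G$. With one parameter, let $X_1$ be a single block of length $i\ge2$ and $X_\alpha=\alpha X_1$ for $\alpha\in k^*$. The Jordan type is constant, and $B_i=\alpha^{-1}$ is a nonzero regular function of degree $-1$ on the punctured line. Now let $k$ be a field that is not algebraically closed, and impose (C) only for $\alpha\in k^2\setminus\{0\}$. Let $K/k$ be a finite extension of degree $n\ge2$ and let $\omega\in K\setminus k$. On $V=K[x]/(x^i)$, viewed as a $k$-vector space, let $X_1$ and $X_2$ be the multiplications by $x$ and $\omega x$. Then $X_\alpha$ is multiplication by $(\alpha_1+\alpha_2\omega)x$ with $\alpha_1+\alpha_2\omega\in K^*$. It is a single block of length $i$ over $K$, so it has type $[i]^n$ over $k$, and the conclusion of Theorem~\ref{thm:A} fails for every $i\ge2$.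
\end{example}

\begin{thebibliography}{9}

\bibitem{hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{notes}
\emph{Modules of constant Jordan type and vector bundles on projective space},
\texttt{http://www.math.washington.edu/\textasciitilde pischool/Notes/Benson-Notes.pdf}

\end{thebibliography}
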